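\title{Polishable $F_\sigma$-subgroups of the circle need not be characterizable}

\begin{abstract}
A subgroup of $\mathbb{T}=\mathbb{R}/\mathbb{Z}$ is characterizable if it has the form $\{x:\|u_nx\|\to0\}$ for a sequence of integers $(u_n)$. Such subgroups are Polishable, and we consider the question whether every Polishable $F_\sigma$-subgroup of $\mathbb{T}$ is characterizable. The answer is no. Every characterizable subgroup is countable, equal to $\mathbb{T}$, or $\mathbf{\Pi}^0_3$-complete, so the only characterizable $F_\sigma$-subgroups (indeed $G_{\delta\sigma}$-subgroups) are the countable ones and $\mathbb{T}$, whereas $\{x:\sum_n\|2^{n^2}x\|<\infty\}$ is an uncountable proper Polishable $F_\sigma$-subgroup. The proof is a gliding-hump construction.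
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb{T}=\mathbb{R}/\mathbb{Z}$, written additively, and let $\|x\|$ be the distance from a representative of $x$ to the nearest integer. Then $\|x+y\|\le\|x\|+\|y\|$ and $\|-x\|=\|x\|$, and $\|x-y\|$ is a complete metric that induces the topology of $\mathbb{T}$. Throughout, $\mathbb{N}=\{0,1,2,\dots\}$. For a sequence $S=(u_n)_{n\ge0}$ of integers put
\[
\Gamma_S=\{x\in\mathbb{T}:\|u_nx\|\to0\}.
\]
Each integer $u$ gives a character $x\mapsto ux$ of $\mathbb{T}$, and $\Gamma_S$ is the subgroup of points at which the characters $u_n$ converge to the trivial one. A subgroup $H$ of $\mathbb{T}$ is \emph{characterizable}, or \emph{admits a characterizing sequence}, if $H=\Gamma_S$ for some $S$. Membership in $H$ is then decided by a single sequence of characters.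

The sequence $(0,0,\dots)$ characterizes $\mathbb{T}$, and $(m,m,\dots)$ with $m\ge1$ characterizes the cyclic group of order $m$. The sequence $(2^n)$ characterizes the dyadic rationals: if $\|2^nx\|\to0$, then $\|2^{n+1}x\|=2\|2^nx\|$ as soon as $\|2^nx\|\le1/4$, and a null sequence that eventually doubles at each step is eventually $0$. In fact every countable subgroup of $\mathbb{T}$ is characterizable, by a theorem of B\'ir\'o, Deshouillers and S\'os \cite{BDS}.

Characterizable subgroups obey two restrictions. The first concerns Borel complexity. Recall that a subset of a metric space is $F_\sigma$ if it is a countable union of closed sets, $G_\delta$ if it is a countable intersection of open sets, $G_{\delta\sigma}$ or $\mathbf{\Sigma}^0_3$ if it is a countable union of $G_\delta$ sets, and $F_{\sigma\delta}$ or $\mathbf{\Pi}^0_3$ if it is a countable intersection of $F_\sigma$ sets. Each class is closed under continuous preimages, and $F_\sigma$ sets are $G_{\delta\sigma}$ because closed subsets of a metric space are $G_\delta$. The formula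
\begin{equation}\label{eq:pi03}
\Gamma_S=\bigcap_{q\ge1}\ \bigcup_{N\in\mathbb{N}}\ \bigcap_{n\ge N}\{x\in\mathbb{T}:\|u_nx\|\le1/q\}
\end{equation}
shows that $\Gamma_S$ is $\mathbf{\Pi}^0_3$. The second restriction is that every characterizable subgroup is \emph{Polishable}: it admits a Polish (separable and completely metrizable) group topology finer than the topology induced by $\mathbb{T}$. We recall the proof in Section~\ref{sec:polish}.

An $F_\sigma$-subgroup meets the first restriction automatically, but it can violate the second. A nonempty compact set $K\subseteq\mathbb{T}$ is a \emph{Kronecker set} if for every continuous $f:K\to\mathbb{T}$ and every $\varepsilon>0$ there is $v\in\mathbb{Z}$ with $\max_{x\in K}\|f(x)-vx\|<\varepsilon$. By a theorem of B\'ir\'o (2008), if $K$ is an uncountable Kronecker set, then the $F_\sigma$-subgroup $\langle K\rangle$ is not Polishable, so it is not characterizable. This leads to the following question, posed in \cite{slides}.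

\medskip
\noindent\textbf{Question.} \emph{Does every Polishable $F_\sigma$-subgroup of $\mathbb{T}$ admit a characterizing sequence?}
\medskip

The evidence above suggests a positive answer. Countable subgroups are $F_\sigma$ and Polishable (by the discrete topology), so is $\mathbb{T}$, and all of these are characterizable, while the groups $\langle K\rangle$ are excluded by the hypothesis. The answer is nevertheless negative, because the countable subgroups and $\mathbb{T}$ are the only characterizable $F_\sigma$-subgroups.

\begin{theorem}\label{thm:H1}
Let $u_n=2^{n^2}$ for $n\ge0$. Then $H_1=\{x\in\mathbb{T}:\sum_{n\ge0}\|u_nx\|<\infty\}$ is an uncountable proper Polishable $F_\sigma$-subgroup of $\mathbb{T}$.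
\end{theorem}

\begin{theorem}\label{thm:notFsigma}
An uncountable characterizable subgroup $H\ne\mathbb{T}$ is never $F_\sigma$. Hence $H_1$ does not admit a characterizing sequence.
\end{theorem}

The method determines the exact complexity. A subset $A$ of a Polish space $Y$ is \emph{$\mathbf{\Pi}^0_3$-complete} if it is $\mathbf{\Pi}^0_3$ and, for every zero-dimensional Polish space $Z$ (that is, one with a basis of clopen sets) and every $\mathbf{\Pi}^0_3$ set $B\subseteq Z$, there is a continuous map $g:Z\to Y$ with $g^{-1}(A)=B$. Such a set $A$ is as complicated as a $\mathbf{\Pi}^0_3$ set can be.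

\begin{theorem}[Trichotomy]\label{thm:tri}
Every characterizable subgroup of $\mathbb{T}$ is either countable, or equal to $\mathbb{T}$, or $\mathbf{\Pi}^0_3$-complete. In the third case it is not even $G_{\delta\sigma}$.
\end{theorem}

\begin{theorem}[Classification]\label{thm:class}
A $G_{\delta\sigma}$-subgroup (in particular, an $F_\sigma$-subgroup) of $\mathbb{T}$ is characterizable if and only if it is countable or equal to $\mathbb{T}$. There are continuum many pairwise distinct Polishable $F_\sigma$-subgroups of $\mathbb{T}$ that are not characterizable.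
\end{theorem}

Behind all four results is the difference between $\ell^p$ and $c_0$. A point $x$ lies in $H_1$ when the sequence $(\|u_nx\|)_n$ lies in $\ell^1$, that is, when a norm is finite, and this is an $F_\sigma$ condition. It lies in $\Gamma_S$ when the sequence lies in $c_0$, and this is not detected by the size of the supremum norm: a sum of humps of small fixed height that slide to infinity has small norm and does not tend to $0$. Section~\ref{sec:polish} treats both kinds of groups together. Section~\ref{sec:example} carries out the whole argument for $u_n=2^{n^2}$, where the humps are blocks of binary digits. Section~\ref{sec:humps} finds humps in every uncountable proper $\Gamma_S$, Section~\ref{sec:reduction} adds them up and proves Theorem~\ref{thm:notFsigma}, and Section~\ref{sec:complexity} proves Theorems~\ref{thm:tri} and~\ref{thm:class}. No assumptions beyond ZFC are used.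

\section{Polish topologies of type $\ell^p$ and $c_0$}\label{sec:polish}

Let $S=(u_n)_{n\ge0}$ be a sequence of integers with $u_0=1$. For characterizable subgroups this is no restriction, since prepending the term $1$ to a sequence does not change $\Gamma_S$; the normalization makes the norms below dominate $\|\cdot\|$. For $x\in\mathbb{T}$ put
\[
\nu_p(x)=\Big(\sum_{n\ge0}\|u_nx\|^p\Big)^{1/p}\in[0,\infty]\quad(1\le p<\infty),\qquad \nu_\infty(x)=\sup_{n\ge0}\|u_nx\|.
\]
Let $G_p=\{x\in\mathbb{T}:\nu_p(x)<\infty\}$ for $p<\infty$, and let $G_\infty=\Gamma_S$. Note the asymmetry: $\nu_\infty\le1/2$ on all of $\mathbb{T}$, so $G_\infty$ is not defined by the finiteness of its norm.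

\begin{lemma}\label{lem:polish}
Let $1\le p\le\infty$.
\begin{enumerate}
\item[(i)] For $x,y\in\mathbb{T}$ we have $\nu_p(x+y)\le\nu_p(x)+\nu_p(y)$, $\nu_p(-x)=\nu_p(x)$ and $\nu_p(x)\ge\|x\|$. For every real $M$ the set $\{x\in\mathbb{T}:\nu_p(x)\le M\}$ is closed in $\mathbb{T}$.
\item[(ii)] $G_p$ is a subgroup, and $d_p(x,y)=\nu_p(x-y)$ is a complete, separable, translation-invariant metric on $G_p$ whose topology is a group topology finer than the one induced by $\mathbb{T}$. Thus $G_p$ is Polishable.
\item[(iii)] If $p<\infty$, then $G_p$ is $F_\sigma$ in $\mathbb{T}$.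
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Subadditivity follows from $\|u_n(x+y)\|\le\|u_nx\|+\|u_ny\|$ and Minkowski's inequality (for $p=\infty$, by taking suprema). Symmetry holds termwise, and the term $n=0$ gives $\nu_p(x)\ge\|u_0x\|=\|x\|$. Finally, $\nu_p$ is the supremum over $m$ of the continuous functions obtained by keeping only the terms $n\le m$, so $\{\nu_p\le M\}$ is an intersection of closed sets.

(ii) By (i), $G_p$ is a subgroup and $d_p$ is a translation-invariant metric with $d_p(x,y)\ge\|x-y\|$, so its topology is finer than that of $\mathbb{T}$. The group operations are continuous because $d_p(x-y,x'-y')\le d_p(x,x')+d_p(y,y')$.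

\emph{Completeness.} A $d_p$-Cauchy sequence $(x_k)$ is Cauchy in $\mathbb{T}$, so it converges in $\mathbb{T}$ to some $x$. Given $\varepsilon>0$, take $K$ with $\nu_p(x_k-x_l)\le\varepsilon$ for $k,l\ge K$. Fix $k\ge K$ and let $l\to\infty$: since $\{\nu_p\le\varepsilon\}$ is closed in $\mathbb{T}$, we get $\nu_p(x_k-x)\le\varepsilon$. It remains to see that $x\in G_p$. For $p<\infty$, $\nu_p(x)\le\nu_p(x_K)+\varepsilon<\infty$. For $p=\infty$, $\limsup_n\|u_nx\|\le\varepsilon+\lim_n\|u_nx_K\|=\varepsilon$, and $\varepsilon$ was arbitrary.

\emph{Separability.} Let $E_p$ be the set of $z\in\mathbb{T}^{\mathbb{N}}$ such that $(\|z_n\|)_n$ lies in $\ell^p$ (for $p<\infty$) or in $c_0$ (for $p=\infty$), where the distance from $z$ to $w$ is the $\ell^p$-norm of $(\|z_n-w_n\|)_n$. The map $x\mapsto(u_nx)_n$ is an isometry of $G_p$ into $E_p$. The countable set of finitely supported sequences with rational entries is dense in $E_p$: given $z$ and $\varepsilon>0$, choose $m$ so that the tail $(\|z_n\|)_{n>m}$ has norm less than $\varepsilon/2$, replace the tail by $0$, and replace each of $z_0,\dots,z_m$ by a rational point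 within $\varepsilon/(2m+2)$. Subspaces of separable metric spaces are separable.

(iii) $G_p=\bigcup_{M\in\mathbb{N}}\{\nu_p\le M\}$, and these sets are closed by (i).
\end{proof}

\section{The sequence $2^{n^2}$}\label{sec:example}

In this section $u_n=2^{n^2}$, and we write $H_p$ for $G_p$ $(1\le p<\infty)$ and $\Gamma$ for $G_\infty$. Multiplication by $u_n$ deletes the first $n^2$ binary digits of a point, so $\|u_ny\|$ is governed mainly by the $2n+1$ digits in positions $n^2+1,\dots,(n+1)^2$. These blocks are disjoint and their lengths grow. Hence the numbers $\|u_ny\|$ can be prescribed independently and with increasing precision.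

\begin{lemma}\label{lem:digits}
For a sequence $t=(t_k)_{k\ge1}$ in $[0,1/4]$ put $c_k=\lfloor 2^{2k-1}t_k\rfloor$ and $y(t)=\sum_{k\ge1}c_k2^{-k^2}$. Then
\[
\big|\,\|u_n\,y(t)\|-t_{n+1}\big|\le4^{-n}\qquad(n\ge0).
\]
Consequently $y(t)\in H_p$ if and only if $t\in\ell^p$, and $y(t)\in\Gamma$ if and only if $t_k\to0$.
\end{lemma}

\begin{proof}
Since $2k-1-k^2=-(k-1)^2$, we have
\begin{equation}\label{eq:term}
0\le c_k2^{-k^2}\le\tfrac14\,2^{-(k-1)^2},
\end{equation}
so the series converges. The terms with $k\le n$ contribute an integer to $u_n\,y(t)$, so modulo $1$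
\[
u_n\,y(t)\equiv c_{n+1}2^{-(2n+1)}+r_n,\qquad r_n=\sum_{k\ge n+2}c_k2^{n^2-k^2}.
\]
By \eqref{eq:term}, $0\le r_n\le\frac14\sum_{j\ge n+1}2^{n^2-j^2}$. The exponents $j^2-n^2$ are distinct integers that are at least $2n+1$, so the last sum is at most $2\cdot2^{-(2n+1)}=4^{-n}$, and $r_n\le\frac14 4^{-n}$. By the definition of $c_{n+1}$, $0\le t_{n+1}-c_{n+1}2^{-(2n+1)}\le2^{-(2n+1)}=\frac12 4^{-n}$. The real number $c_{n+1}2^{-(2n+1)}+r_n$ lies in $[0,\frac14+\frac14]$, so it equals $\|u_n\,y(t)\|$, and the estimate follows. This is where $t_k\le1/4$ is used. The last assertion holds because $(\|u_n\,y(t)\|)_n$ and $(t_{n+1})_n$ differ by a sequence that lies in every $\ell^p$ and in $c_0$.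
\end{proof}

Theorem~\ref{thm:H1} is the case $p=1$ of the next proposition.

\begin{proposition}\label{prop:Hp}
The groups $H_p$, $1\le p<\infty$, are uncountable proper Polishable $F_\sigma$-subgroups of $\mathbb{T}$, and they are pairwise distinct.
\end{proposition}

\begin{proof}
They are Polishable $F_\sigma$-subgroups by Lemma~\ref{lem:polish}, as $u_0=1$. We apply Lemma~\ref{lem:digits} three times. The constant sequence $t_k=1/4$ gives a point outside $H_p$. For $e\in\{0,1\}^{\{2,3,\dots\}}$, the sequence $t_1=0$, $t_k=e_k2^{-(2k-1)}$ lies in $\ell^p$ and gives the point $\sum_{k\ge2}e_k2^{-k^2}\in H_p$. These binary expansions have zeros at all non-square positions, so they represent distinct numbers in $[0,1)$, and $H_p$ is uncountable. If $1\le p<q<\infty$, then $t_k=\frac14k^{-1/p}$ satisfies $\sum_kt_k^p=4^{-p}\sum_kk^{-1}=\infty$ and $\sum_kt_k^q=4^{-q}\sum_kk^{-q/p}<\infty$, so $y(t)\in H_q\setminus H_p$.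
\end{proof}

We now show by hand that $\Gamma$, which contains every $H_p$, is not $F_\sigma$. To prove that a set is complicated, one exhibits a combinatorial set of known complexity as its continuous preimage. Let $\mathcal{N}=\mathbb{N}^{\{1,2,\dots\}}$ with the product of the discrete topologies. This is a Polish space, and a basis is formed by the cylinders $[s]$, where $s$ is a finite string of natural numbers and $[s]$ is the set of all $\alpha\in\mathcal{N}$ that begin with $s$. We write $|s|$ for the length of $s$. The \emph{test set} is the discrete counterpart of $c_0$: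
\[
C=\{\alpha\in\mathcal{N}:\alpha(k)\to\infty\}=\{\alpha\in\mathcal{N}:\alpha\text{ takes each value only finitely often}\}.
\]

\begin{lemma}\label{lem:CnotFsigma}
The set $C$ is not $F_\sigma$ in $\mathcal{N}$.
\end{lemma}

\begin{proof}
Let $F_0,F_1,\dots$ be closed subsets of $\mathcal{N}$ contained in $C$. We find a point of $C$ outside all of them. Let $s_0$ be the empty string. Given $s_m$, the sequence $s_m\,m\,m\,m\cdots$ is not in $C$, hence not in the closed set $F_m$. So there is $l_m\ge1$ such that the string $s_{m+1}$, consisting of $s_m$ followed by $l_m$ copies of $m$, satisfies $[s_{m+1}]\cap F_m=\emptyset$. Let $\alpha$ be the sequence that begins with every $s_m$. It takes the value $m$ exactly $l_m$ times, so $\alpha\in C$, and $\alpha\in[s_{m+1}]$ shows $\alpha\notin F_m$.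
\end{proof}

\begin{example}\label{ex:Gamma}
Define $f:\mathcal{N}\to\mathbb{T}$ by $f(\alpha)=y(t)$ with $t_k=2^{-\alpha(k)-2}$. If $\alpha$ and $\beta$ agree in the first $k$ places, then the series for $f(\alpha)$ and $f(\beta)$ have the same first $k$ terms, and \eqref{eq:term} gives $\|f(\alpha)-f(\beta)\|\le\frac14\sum_{j\ge k}2^{-j^2}$. So $f$ is continuous. By Lemma~\ref{lem:digits}, $f(\alpha)\in\Gamma$ if and only if $2^{-\alpha(k)}\to0$, that is, $f^{-1}(\Gamma)=C$. By Lemma~\ref{lem:CnotFsigma}, $\Gamma$ is not $F_\sigma$.
\end{example}

\begin{remark}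
The same map gives $f^{-1}(H_p)=\{\alpha:\sum_k2^{-p\alpha(k)}<\infty\}$, and here the diagonal argument breaks down, as it must. The sequence $\alpha$ built in Lemma~\ref{lem:CnotFsigma} has $\sum_k2^{-p\alpha(k)}=\sum_ml_m2^{-pm}$, and the lengths $l_m$ are dictated by the sets $F_m$. The condition $\alpha(k)\to\infty$ holds however large the $l_m$ are; the convergence of the series does not.
\end{remark}

To prove that $H_1$ is not characterizable we must rule out $H_1=\Gamma_S$ for every $S$, so Example~\ref{ex:Gamma} has to be repeated without digits. What it used is the shape of the $k$-th summand $x_k=c_k2^{-k^2}$ as seen through the sequence $n\mapsto\|u_nx_k\|$. This sequence is at most $\frac14 2^{-(2k-3)}$ for $n\le k-2$ by \eqref{eq:term}, it is within $2^{-(2k-1)}$ of $t_k$ at $n=k-1$, and it vanishes for $n\ge k$. So $x_k$ is a \emph{hump}: an element of the group that is negligible on a long initial segment of indices and has controlled height later.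

\section{Humps in a characterizable subgroup}\label{sec:humps}

From now on $H=\Gamma_S$ with $u_0=1$. We write $\nu=\nu_\infty$ and $d=d_\infty$, so that $(H,d)$ is complete and separable by Lemma~\ref{lem:polish}, and we put
\[
B_\varepsilon=\{x\in H:\nu(x)\le\varepsilon\}.
\]
We need humps that start arbitrarily late and whose height is bounded below by a number that does not depend on how late they start. Finitely many indices see only a compact torus $\mathbb{T}^{N+1}$. Hence, if a ball $B_\varepsilon$ contains infinitely many points at mutual $d$-distance at least $\eta$, two of them are almost indistinguishable on $\{0,\dots,N\}$, and their difference is a hump. Such points exist when the ball is not compact, so we first determine when $(H,d)$ is locally compact.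

\begin{lemma}\label{lem:compact}
If $B_\varepsilon$ is $d$-compact for some $\varepsilon>0$, then $H$ is countable or $H=\mathbb{T}$.
\end{lemma}

\begin{proof}
If $d$ induces the discrete topology, then $H$ is countable by separability. Otherwise some point of $H$ is not isolated, so by translation invariance $0$ is not isolated: there are nonzero $x\in H$ with $\nu(x)$ arbitrarily small. We show that then $H=\mathbb{T}$.

Let $B=B_\varepsilon$. The identity map from $(B,d)$ to $B$ with the topology of $\mathbb{T}$ is a continuous bijection from a compact space onto a Hausdorff space, hence a homeomorphism. Therefore $B$ is closed in $\mathbb{T}$, and continuity of the inverse map at $0$ gives $r\in(0,1/2)$ such that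
\begin{equation}\label{eq:gap}
y\in B,\ \|y\|<r\ \Longrightarrow\ \nu(y)\le\varepsilon/2 .
\end{equation}
Thus on the arc $\{\|y\|<r\}$ no element of $H$ has $\nu$-value in $(\varepsilon/2,\varepsilon]$. The multiples of a small element move in steps too short to jump this gap, so they stay in $B$ while they cross the arc.

In detail, let $x\in H\setminus\{0\}$ with $\nu(x)<\min(\varepsilon/2,r)$. Replacing $x$ by $-x$ if necessary, $x$ has the representative $t=\|x\|$, and $0<t\le\nu(x)<r$. We claim that $\nu(kx)\le\varepsilon/2$ for every integer $k\ge0$ with $kt<r$. This holds for $k=0$. If it holds for $k$ and $(k+1)t<r$, then $\nu((k+1)x)\le\nu(kx)+\nu(x)\le\varepsilon$, so $(k+1)x\in B$, and $\|(k+1)x\|\le(k+1)t<r$. By \eqref{eq:gap}, $\nu((k+1)x)\le\varepsilon/2$.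

Since $B=-B$, the set $B$ contains the class of $kt$ for every integer $k$ with $|k|t<r$. Every real $a\in(-r,r)$ is within $t$ of such a number $kt$ (round $a/t$ toward $0$). As $t\le\nu(x)$ can be taken arbitrarily small and $B$ is closed in $\mathbb{T}$, the whole arc $(-r,r)$ lies in $B\subseteq H$. Every real number is an integer multiple of a number in $(-r,r)$, so $H=\mathbb{T}$.
\end{proof}

\begin{lemma}[Humps]\label{lem:humps}
Suppose that $H$ is uncountable and $H\ne\mathbb{T}$. For every $\delta>0$ there is $\eta=\eta(\delta)>0$ such that for all $N\in\mathbb{N}$ and $\theta>0$ there are $x\in H$ and an index $n^*>N$ with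
\[
\|u_nx\|<\theta\ \ (0\le n\le N),\qquad \nu(x)\le\delta,\qquad \|u_{n^*}x\|\ge\eta .
\]
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:compact}, $B_{\delta/2}$ is not compact. It is $d$-closed, hence complete, and a complete, totally bounded metric space is compact. So for some $\eta>0$ the set $B_{\delta/2}$ is not covered by finitely many open balls of radius $\eta$, and we can choose $y_1,y_2,\ldots\in B_{\delta/2}$ successively with $\nu(y_i-y_j)\ge\eta$ for $i\ne j$. This $\eta$ depends only on $\delta$.

Let $N$ and $\theta$ be given; we may assume $\theta\le\eta$. The points $(u_0y_i,\dots,u_Ny_i)$ of the compact space $\mathbb{T}^{N+1}$ have a convergent subsequence, so there are $i\ne j$ with $\|u_n(y_i-y_j)\|<\theta$ for $0\le n\le N$. Put $x=y_i-y_j\in H$. Then $\eta\le\nu(x)\le\delta$. Since $\|u_nx\|\to0$, the positive supremum $\nu(x)$ is attained at some index $n^*$, and $n^*>N$ because $\|u_nx\|<\theta\le\eta$ for $n\le N$.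
\end{proof}

\begin{remark}
The hypotheses that $H$ is uncountable and $H\ne\mathbb{T}$ enter the paper only through Lemma~\ref{lem:humps}, and the lemma fails without either of them. For $S=(2^n)$, every nonzero $x\in\Gamma_S$ is dyadic, so $2^nx=1/2$ for some $n$ and $\nu(x)=1/2$: there are no humps with $\delta<1/2$. For $S=(1,0,0,\dots)$ we have $\Gamma_S=\mathbb{T}$ and $\|u_nx\|=0$ for $n\ge1$: no hump starts late.
\end{remark}

\section{Gliding humps}\label{sec:reduction}

We now imitate Example~\ref{ex:Gamma}. The $k$-th coordinate of $\alpha$ selects a hump $x_k$ whose height lies between $\eta(2^{-\alpha(k)})$ and $2^{-\alpha(k)}$, and $f(\alpha)=\sum_kx_k$. There are two differences from the example. First, a hump tends to $0$ but need not vanish eventually, so the next hump can be placed only after the earlier ones have died down. The position of $x_k$ therefore depends on $\alpha(1),\dots,\alpha(k)$, which is harmless for continuity. Second, on the $k$-th block of indices the total error must tend to $0$ as $k\to\infty$, so we control the sum $x_1+\dots+x_{k-1}$ of all earlier humps at once; this is possible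 because the sum lies in $H$.

\begin{proposition}\label{prop:reduction}
Let $H=\Gamma_S$ be uncountable and $H\ne\mathbb{T}$. Then there is a continuous map $f:\mathcal{N}\to\mathbb{T}$ with $f^{-1}(H)=C$.
\end{proposition}

\begin{proof}
For $j\in\mathbb{N}$ let $\eta_j=\eta(2^{-j})$ be given by Lemma~\ref{lem:humps}. Put $N_0=0$. For $\alpha\in\mathcal{N}$ we choose, by recursion on $k\ge1$, elements $x_k\in H$ and integers $n_k,N_k$ that depend only on the string $(\alpha(1),\dots,\alpha(k))$, making one fixed choice for each finite string, such that
\begin{enumerate}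
\item[(a)] $\|u_nx_k\|<2^{-k}$ for $0\le n\le N_{k-1}$;
\item[(b)] $\nu(x_k)\le2^{-\alpha(k)}$;
\item[(c)] $N_{k-1}<n_k\le N_k$ and $\|u_{n_k}x_k\|\ge\eta_{\alpha(k)}$;
\item[(d)] $\|u_n(x_1+\dots+x_k)\|<2^{-k}$ for $n>N_k$.
\end{enumerate}
At step $k$, Lemma~\ref{lem:humps} with $\delta=2^{-\alpha(k)}$, $N=N_{k-1}$ and $\theta=2^{-k}$ provides $x_k$ and $n_k=n^*$. Since $x_1+\dots+x_k\in H$, every sufficiently large $N_k\ge n_k$ satisfies (d).

By (a) with $n=0$ we have $\|x_k\|<2^{-k}$, so $f(\alpha)=\sum_{k\ge1}x_k$ converges in $\mathbb{T}$. If $\alpha$ and $\beta$ agree in the first $k$ places, the two series have the same first $k$ terms, so $\|f(\alpha)-f(\beta)\|\le2\sum_{i>k}2^{-i}=2^{1-k}$. Hence $f$ is continuous.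

Fix $\alpha$. By (c) the integers $N_k$ increase strictly, so the blocks $(N_{k-1},N_k]$, $k\ge1$, partition the positive integers. Let $n$ lie in the $k$-th block. Multiplication by $u_n$ is a continuous homomorphism of $\mathbb{T}$, so
\[
u_nf(\alpha)=u_n(x_1+\dots+x_{k-1})+u_nx_k+\sum_{i>k}u_nx_i .
\]
The first term has norm less than $2^{-(k-1)}$, by (d) for $k-1$ if $k\ge2$ and trivially if $k=1$. For $i>k$ we have $n\le N_k\le N_{i-1}$, so (a) gives $\|u_nx_i\|<2^{-i}$, and the last term has norm at most $2^{-k}$. Therefore
\begin{equation}\label{eq:block}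
\big|\,\|u_nf(\alpha)\|-\|u_nx_k\|\,\big|\le3\cdot2^{-k}\qquad(N_{k-1}<n\le N_k).
\end{equation}
If $\alpha\in C$, then (b) and \eqref{eq:block} give $\|u_nf(\alpha)\|\le2^{-\alpha(k)}+3\cdot2^{-k}$ on the $k$-th block. The right side tends to $0$, and $k\to\infty$ as $n\to\infty$, so $f(\alpha)\in H$. If $\alpha\notin C$, some value $j$ equals $\alpha(k)$ for infinitely many $k$. For these $k$, (c) and \eqref{eq:block} give $\|u_{n_k}f(\alpha)\|\ge\eta_j-3\cdot2^{-k}$. Since $n_k\to\infty$, we get $\limsup_n\|u_nf(\alpha)\|\ge\eta_j>0$, so $f(\alpha)\notin H$. The last step is where it matters that $\eta_j$ does not depend on the position of the hump.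
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:notFsigma}]
Let $H\ne\mathbb{T}$ be uncountable and characterizable. If $H$ were $F_\sigma$, then $C=f^{-1}(H)$ would be $F_\sigma$ by Proposition~\ref{prop:reduction}, contrary to Lemma~\ref{lem:CnotFsigma}. By Theorem~\ref{thm:H1}, $H_1$ is an uncountable $F_\sigma$-subgroup different from $\mathbb{T}$, so it is not characterizable.
\end{proof}

Since $H_1$ is a Polishable $F_\sigma$-subgroup, this answers the Question in the negative.

\section{The complexity of the test set}\label{sec:complexity}

Proposition~\ref{prop:reduction} transfers lower bounds on the complexity of $C$ to $H$, so it remains to study $C$. We first strengthen Lemma~\ref{lem:CnotFsigma}. A $G_\delta$ set contained in $C$ may be dense in $\mathcal{N}$-cylinders only in appearance: the complement of a $G_\delta$ set need not be open, so a single point outside it no longer yields a cylinder that misses it. We use instead the Baire category theorem: in a nonempty complete metric space a countable intersection of dense open sets is dense, so two dense $G_\delta$ sets meet. To keep the limit sequence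 in $C$, we apply the theorem at stage $m$ in a closed subspace where all free coordinates are at least $m$.

\begin{lemma}\label{lem:CnotGds}
The set $C$ is not $G_{\delta\sigma}$ in $\mathcal{N}$.
\end{lemma}

\begin{proof}
Let $G_0,G_1,\dots$ be $G_\delta$ subsets of $\mathcal{N}$ contained in $C$. We find a point of $C$ outside all of them. Let $s_0$ be the empty string. Given $s_m$, let
\[
X_m=\{\beta\in[s_m]:\beta(k)\ge m\text{ for all }k>|s_m|\},
\]
a nonempty closed subspace of $\mathcal{N}$, hence completely metrizable. Its basic nonempty open sets are the sets $X_m\cap[s]$, where $s$ properly extends $s_m$ by entries that are at least $m$. Let $D_m$ be the set of $\beta\in X_m$ with $\beta(k)=m$ for infinitely many $k$. It is the intersection over $l$ of the open sets $\{\beta\in X_m:\beta(k)=m\text{ for some }k\ge l\}$, and it is dense in $X_m$, since $X_m\cap[s]$ contains $s\,m\,m\,m\cdots$. As $D_m\cap G_m\subseteq D_m\cap C=\emptyset$, the $G_\delta$ set $G_m\cap X_m$ is not dense in $X_m$. So there is a string $s_{m+1}$ that properly extends $s_m$ by entries that are at least $m$ and satisfies $X_m\cap[s_{m+1}]\cap G_m=\emptyset$.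

Let $\alpha$ be the sequence that begins with every $s_m$. All entries added at stages $m,m+1,\dots$ are at least $m$, so $\alpha(k)\ge m$ for $k>|s_m|$. Hence $\alpha\in C$, and $\alpha\in X_m\cap[s_{m+1}]$ shows $\alpha\notin G_m$.
\end{proof}

For completeness in the class $\mathbf{\Pi}^0_3$ we use a standard example \cite[Section 23.A]{Kechris}: the set
\[
P_3=\{z\in\{0,1\}^{\mathbb{N}\times\mathbb{N}}:\text{for every $m$, }z(m,n)=0\text{ for all but finitely many }n\}
\]
is $\mathbf{\Pi}^0_3$-complete. Its definition has the same form as the second description of $C$, with ``row $m$ contains a $1$'' in place of ``the value $m$ is taken''.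

\begin{lemma}\label{lem:P3}
There is a continuous map $\varphi:\{0,1\}^{\mathbb{N}\times\mathbb{N}}\to\mathcal{N}$ with $\varphi^{-1}(C)=P_3$.
\end{lemma}

\begin{proof}
Fix a bijection $\langle\cdot,\cdot\rangle:\mathbb{N}\times\mathbb{N}\to\{1,2,\dots\}$ and let $\varphi(z)=\alpha$, where
\[
\alpha(\langle m,n\rangle)=\begin{cases}m&\text{if }z(m,n)=1,\\ \langle m,n\rangle&\text{if }z(m,n)=0.\end{cases}
\]
Each coordinate of $\alpha$ depends on one coordinate of $z$, so $\varphi$ is continuous. A value $v$ is taken at most once through the second clause, and through the first clause exactly once for each $n$ with $z(v,n)=1$. So $\alpha$ takes each value finitely often if and only if each row of $z$ has finitely many $1$'s.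
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:tri}]
Let $H=\Gamma_S$ be uncountable and $H\ne\mathbb{T}$, and let $f$ be as in Proposition~\ref{prop:reduction}. By \eqref{eq:pi03}, $H$ is $\mathbf{\Pi}^0_3$. Let $B$ be a $\mathbf{\Pi}^0_3$ subset of a zero-dimensional Polish space $Z$. Since $P_3$ is $\mathbf{\Pi}^0_3$-complete, there is a continuous $g:Z\to\{0,1\}^{\mathbb{N}\times\mathbb{N}}$ with $g^{-1}(P_3)=B$. By Lemma~\ref{lem:P3},
\[
(f\circ\varphi\circ g)^{-1}(H)=g^{-1}(\varphi^{-1}(C))=g^{-1}(P_3)=B,
\]
so $H$ is $\mathbf{\Pi}^0_3$-complete.

Finally, let $H$ be any $\mathbf{\Pi}^0_3$-complete subset of $\mathbb{T}$. The space $\mathcal{N}$ is zero-dimensional because cylinders are clopen, and $C=\bigcap_m\bigcup_l\bigcap_{k\ge l}\{\alpha:\alpha(k)\ge m\}$ is $\mathbf{\Pi}^0_3$. So $C$ is a continuous preimage of $H$, and $H$ is not $G_{\delta\sigma}$ by Lemma~\ref{lem:CnotGds}. In particular the three cases exclude one another, since $\mathbb{T}$ is uncountable and both $\mathbb{T}$ and its countable subsets are $F_\sigma$.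
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
A characterizable $G_{\delta\sigma}$-subgroup is countable or equal to $\mathbb{T}$ by Theorem~\ref{thm:tri}. Conversely, $\mathbb{T}=\Gamma_{(0,0,\dots)}$, and every countable subgroup is characterizable by \cite{BDS}. By Proposition~\ref{prop:Hp}, the groups $H_p$ with $p\in[1,\infty)$ are continuum many pairwise distinct uncountable proper Polishable $F_\sigma$-subgroups, and none of them is characterizable by the first part.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BDS}
B\'ir\'o, Deshouillers and S\'os, \emph{Good approximation and characterization of subgroups of $\mathbb{R}/\mathbb{Z}$}, Studia Sci. Math. Hungar. 38 (2001), 97--113.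

\bibitem{Kechris}
Kechris, \emph{Classical Descriptive Set Theory}.

\bibitem{slides}
\emph{On the Borel Complexity of Characterizable Subgroups}, \texttt{http://www.ime.usp.br/\textasciitilde{}lucia/stw2013/slides/Dikranjan.pdf}

\end{thebibliography}
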